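# Dividing $L^1(\mu)$ by a weak$^*$-closed subspace: no copy of $L^1$ need survive

## 1. Weak$^*$-closed subspaces of $L^1(\mu)$ are small, so $L^1$ should survive in the quotient

Take $L^1$, divide it by a small closed subspace $X$, and ask whether $L^1$ can still be found inside the quotient. The answer one would first guess is yes. Let us make "small" precise, and then test the guess.

Scalars are real, and $L^1$ without further decoration means $L^1[0,1]$ with Lebesgue measure. A Banach space *contains a copy of $L^1$* if it has a closed subspace isomorphic to $L^1$. Let $S$ be a compact metric space, $C(S)$ its space of continuous functions, and $M(S)=C(S)^*$ the space of signed measures on $S$. *Weak$^*$* always refers to $\sigma(M(S),C(S))$, unless another predual is named. Let $\mu$ be a non-atomic probability measure on $S$. Via Radon–Nikodym densities, $L^1(\mu)$ sits isometrically inside $M(S)$, and since $\mu$ is non-atomic, $L^1(\mu)$ is isomorphic to $L^1$.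

**Question.** Let $X$ be a weak$^*$-closed subspace of $M(S)$ with $X\subset L^1(\mu)$. Must $L^1(\mu)/X$ contain a copy of $L^1$?

The question is taken from the paper "The Three-Space Problem For $L^1$", http://www.ams.org/journals/jams/1990-03-01/S0894-0347-1990-1013926-7/S0894-0347-1990-1013926-7.pdf.

Weak$^*$-closedness is a strong condition. The space $L^1(\mu)$ itself is not weak$^*$ closed: if $s\in\operatorname{supp}\mu$ and $g_k=1_{B(s,1/k)}/\mu(B(s,1/k))$, where $B(s,1/k)$ is the ball, then $g_k\to\delta_s$ weak$^*$, and $\delta_s\notin L^1(\mu)$ because $\mu(\{s\})=0$. To check closedness we use two textbook facts. By the Krein–Šmulian theorem, a subspace of a dual space is weak$^*$ closed as soon as its intersection with the closed unit ball is. And since $C(S)$ is separable, bounded balls of $M(S)$ are weak$^*$ compact and metrizable. Hence $X$ is weak$^*$ closed if and only if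
$$x_n\in X,\quad \|x_n\|\le 1,\quad x_n\to\nu\ \text{weak}^*\qquad\Longrightarrow\qquad \nu\in X. \tag{1}$$

Here is the sense in which $X$ is small. If $X_\perp\subset C(S)$ is the pre-annihilator of $X$, then $X=(C(S)/X_\perp)^*$, so $X$ is a separable dual space. Separable duals have the Radon–Nikodým property (every measure with values in the space, of bounded variation and absolutely continuous with respect to a probability, has a Bochner integrable density), and closed subspaces inherit it. But $L^1$ fails it. The measure $A\mapsto 1_A\in L^1$ has Lebesgue measure as variation; if it had a density $s\mapsto f(s)\in L^1$, then for each dyadic interval $I$ and each $A\subset I$ we would get $\int_A 1_{I^c}f(s)\,ds=1_A1_{I^c}=0$, so for a.e. $s\in I$ the function $f(s)$ would be supported in $I$. Letting $I$ shrink to $s$ gives $f(s)=0$ for a.e. $s$, which is absurd. So $X$ never contains $L^1$, and it is natural to expect $L^1$ to survive in $L^1(\mu)/X$.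

**Test 1: uniformly integrable unit ball.** Suppose the unit ball of $X$ is uniformly integrable. This covers $X=\{0\}$, all finite-dimensional $X$, and the closed span of the Rademacher functions in $L^1[0,1]$, where the $L^1$ and $L^2$ norms are equivalent. If $X$ is norm closed, its ball is weakly compact in $L^1(\mu)$, hence weak$^*$ compact in $M(S)$, so $X$ is weak$^*$ closed. Choose a set $A$ with $\mu(A)>0$ so small that $\int_A|x|\,d\mu\le\frac12\|x\|$ for all $x\in X$. For $g\in L^1(\mu)$ supported in $A$ and $x\in X$,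
$$\|g-x\|\ \ge\ \|g\|-\int_A|x|\,d\mu+\int_{A^c}|x|\,d\mu\ \ge\ \|g\|-\tfrac12\|x\|+\tfrac12\|x\|=\|g\| .$$
So $g\mapsto g+X$ is isometric on $L^1(A,\mu)$, and the quotient contains $L^1$.

**Test 2: a copy of $\ell^1$.** Let $S=[0,1]$ with Lebesgue measure, $\Delta_n=(2^{-n},2^{-n+1}]$, with left and right halves $\Delta_n',\Delta_n''$, and $f_n=2^n(1_{\Delta_n'}-1_{\Delta_n''})$, so $\|f_n\|_1=1$. Let $X=\{\sum a_nf_n:\sum|a_n|<\infty\}$. For continuous $\varphi$ we have $\int\varphi f_n\to0$, since $f_n$ has mean $0$ and small support. If $x^{(k)}=\sum_na_n^{(k)}f_n$ has norm $\sum_n|a^{(k)}_n|\le1$ and converges weak$^*$ to $\nu$, pass to a subsequence with $a^{(k)}_n\to a_n$ for each $n$. Then $\sum|a_n|\le1$, and $\int\varphi x^{(k)}\to\sum a_n\int\varphi f_n$, because $(\int\varphi f_n)_n\in c_0$. So $\nu=\sum a_nf_n\in X$, and $X$ is weak$^*$ closed. For $g$ supported in $\Delta_1'$ and $x=\sum a_nf_n$,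
$$\|g-x\|\ge\int_{\Delta_1'}|g-a_1f_1|+\int_{\Delta_1''}|a_1f_1|\ge\|g\|-\tfrac12|a_1|+\tfrac12|a_1|=\|g\|,$$
so again $L^1$ survives. (Without the signs, $2^n1_{\Delta_n}\to\delta_0$, and $X$ would not be closed.)

In both tests there is a set $A$ on which every $x\in X$ has at most half of its mass. If the guess is wrong, a counterexample must contain, for every $A$ of positive measure, elements with more than half of their mass on $A$.

## 2. Point masses give $\ell_1$ in every quotient, but point masses do not split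

The guess can be pushed further. Point masses are limits of $L^1(\mu)$-functions and are far from $X$, and this always produces $\ell_1$.

**Theorem B.** Under the hypotheses of the question, $L^1(\mu)/X$ always contains almost isometric copies of $\ell_1$: for every $\varepsilon\in(0,1)$ there are $f_i\in L^1(\mu)$ with $\|f_i\|_1=1$ and
$$\operatorname{dist}\Bigl(\sum_ia_if_i,X\Bigr)\ge(1-\varepsilon)\sum_i|a_i|\quad\text{for all finitely supported }(a_i).$$

*Proof.* Write $d(\nu)=\operatorname{dist}(\nu,X)$ for $\nu\in M(S)$.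

**Step 1: two properties of $d$.** Since $X$ is weak$^*$ closed, $M(S)/X=(X_\perp)^*$ isometrically, that is,
$$d(\nu)=\sup\Bigl\{\int\varphi\,d\nu:\ \varphi\in X_\perp,\ \|\varphi\|_\infty\le1\Bigr\}. \tag{2}$$
So $d$ is a supremum of weak$^*$-continuous functions, hence weak$^*$ lower semicontinuous. Fix $s\in\operatorname{supp}\mu$ and let $g_k\to\delta_s$ be as in Section 1. Since $\delta_s$ is singular to every element of $L^1(\mu)$, for $f\in L^1(\mu)$ and $a\in\mathbb R$
$$d(f+a\delta_s)=\inf_{x\in X}\bigl(\|f-x\|_1+|a|\bigr)=d(f)+|a| .$$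

**Step 2: the induction.** Choose $\varepsilon_n\in(0,1)$, $\varepsilon_n\downarrow0$, with $\prod_n(1-\varepsilon_n)\ge1-\varepsilon$. Suppose $f_1,\dots,f_n$ have norm $1$ and $d(\sum_{i\le n}a_if_i)\ge\prod_{i\le n}(1-\varepsilon_i)\sum_{i\le n}|a_i|$; let $F$ be their span ($F=\{0\}$ if $n=0$). We claim that for some $k$
$$d(f+ag_k)\ge(1-\varepsilon_{n+1})(d(f)+|a|)\qquad\text{for all }f\in F,\ a\in\mathbb R .$$
If not, for every $k$ there is a pair $(f^{(k)},a_k)$ violating this. Then $d(f^{(k)})+|a_k|>0$, because $d\ge0$, and we may normalize to $d(f^{(k)})+|a_k|=1$. By the induction hypothesis $d$ is a norm on the finite-dimensional space $F$, so these pairs range over a compact set. Along a subsequence $f^{(k)}\to f$ in norm and $a_k\to a$, with $d(f)+|a|=1$, and $f^{(k)}+a_kg_k\to f+a\delta_s$ weak$^*$. Lower semicontinuity gives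
$$1=d(f)+|a|=d(f+a\delta_s)\le\liminf_k d(f^{(k)}+a_kg_k)\le1-\varepsilon_{n+1},$$
a contradiction. Put $f_{n+1}=g_k$ for such a $k$. Then $d(\sum_{i\le n+1}a_if_i)\ge(1-\varepsilon_{n+1})\bigl(\prod_{i\le n}(1-\varepsilon_i)\sum_{i\le n}|a_i|+|a_{n+1}|\bigr)\ge\prod_{i\le n+1}(1-\varepsilon_i)\sum_{i\le n+1}|a_i|$, and the induction continues. $\blacksquare$

To get $L^1$ rather than $\ell_1$ in this way, one would build functions $f_I$, indexed by the dyadic intervals, with $f_I=\frac12(f_{I'}+f_{I''})$ for the two halves $I',I''$ of $I$, and with $\ell_1$-lower bounds for the distance on each level. Here is the exact point where the method stops. In Theorem B the new vector is free, so it may be taken as close to $\delta_s$ as we wish. In a tree, once $f_I$ is chosen its two children are bound by $f_{I'}+f_{I''}=2f_I$. If they are nonnegative, then $0\le f_{I'}\le2f_I$. Such functions are uniformly integrable, so every weak$^*$ limit of them is again a function between $0$ and $2f_I$. It is never singular to $\mu$, and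 the identity $d(f+a\delta_s)=d(f)+|a|$ cannot be used. Nothing in the argument bounds $d(f_{I'}-f_{I''})$ from below.

This is not a defect of the method alone. The guess is wrong, and it is wrong on every $(S,\mu)$.

**Theorem A.** Let $S$ be any compact metric space and $\mu$ any non-atomic probability measure on $S$. There is a weak$^*$-closed subspace $X$ of $M(S)$, $X\subset L^1(\mu)$, such that $L^1(\mu)/X$ contains no copy of $L^1$.

Such $S,\mu$ exist (for instance $[0,1]$ with Lebesgue measure), so the answer to the question is no. The rest of the lecture proves Theorem A.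

## 3. Copies of $L^1$ in the quotient lift to operators into $L^1(\mu)$

We first turn the statement about subspaces of a quotient into one about operators $L^1\to L^1(\mu)$. This uses only that $X$ is weak$^*$ closed. Let $Q:L^1(\mu)\to L^1(\mu)/X$ be the quotient map.

**Lemma 1 (lifting).** Let $X\subset L^1(\mu)$ be weak$^*$ closed in $M(S)$. Every bounded $V:L^1\to L^1(\mu)/X$ has the form $V=QJ$ with $J:L^1\to L^1(\mu)$ bounded.

*Proof.* We may assume $V\ne0$. Let $D_n\subset L^1$ be the space of dyadic step functions of level $n$. For each dyadic interval $I$ of length $2^{-n}$ choose a lift of $V1_I$ of norm $\le2\|V\||I|$, which is possible since $\|V1_I\|\le\|V\||I|$. Extending linearly gives $V_n:D_n\to L^1(\mu)$ with $QV_n=V|_{D_n}$ and $\|V_n\|\le2\|V\|$. For different $n$ these lifts need not agree, so we take a limit. By weak$^*$ sequential compactness of balls of $M(S)$ and a diagonal argument over the countably many dyadic intervals, there are $n_1<n_2<\cdots$ such that $Jg:=w^*\text{-}\lim_kV_{n_k}g\in M(S)$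 exists for every $g\in\bigcup_mD_m$. The map $J$ is linear and $\|Jg\|\le2\|V\|\|g\|$. If $g\in D_m$ and $n\ge m$, then $V_ng$ and $V_mg$ both lift $Vg$, so $V_ng-V_mg\in X$. As $X$ is weak$^*$ closed, $Jg-V_mg\in X$. Hence $Jg\in L^1(\mu)$ and $QJg=Vg$. Extend $J$ to $L^1$ by continuity. $\square$

If $L^1(\mu)/X$ contains a copy of $L^1$, then by Lemma 1 and scaling there are $c>0$ and $J:L^1\to L^1(\mu)$ with $\|J\|\le1$ and
$$\operatorname{dist}(Jg,X)\ge c\|g\|_1\qquad\text{for all }g\in L^1. \tag{3}$$
So we must build a weak$^*$-closed $X$ with this property: for every bounded $J$ there are functions $g$ of norm at least $\frac12$ with $Jg$ as close to $X$ as we like. The space $X$ must catch some $Jg$ for every $J$, and still be small enough to be closed.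

## 4. Alternating sums of product martingales are large in norm and concentrated on small sets

The functions $g$ that we shall use live on $[0,1]$. Let $(h_q)_{q\ge1}$ be the Rademacher functions. For $q_1<\dots<q_N$ and $\varepsilon\in\{-1,1\}^N$ put
$$p_0=1,\qquad p_i^\varepsilon=\prod_{l\le i}(1+\varepsilon_lh_{q_l}),\qquad g^\varepsilon=\frac1N\sum_{i=1}^N(-1)^i(p_i^\varepsilon-p_{i-1}^\varepsilon). \tag{4}$$
Each $p^\varepsilon_i$ equals $2^i$ on a set of measure $2^{-i}$ and $0$ elsewhere, so $\|p_i^\varepsilon\|_1=1$. To compute $g^\varepsilon$, let $\Gamma_i=\{\varepsilon_lh_{q_l}=1\ (l<i),\ \varepsilon_ih_{q_i}=-1\}$, of measure $2^{-i}$. On $\Gamma_i$ we have $p_l^\varepsilon=2^l$ for $l<i$ and $p_l^\varepsilon=0$ for $l\ge i$, so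
$$Ng^\varepsilon=\sum_{l=1}^{i-1}(-1)^l2^{l-1}-(-1)^i2^{i-1}=\frac{(-2)^{i-1}-1}3+(-2)^{i-1}=(-1)^{i-1}\tfrac43\,2^{i-1}-\tfrac13 .$$
Hence $2^{i-1}\le|Ng^\varepsilon|\le2^i$ on $\Gamma_i$. Two conclusions follow. Summing the lower bound over $i\le N$,
$$\|g^\varepsilon\|_1\ge\frac1N\sum_{i=1}^N2^{-i}2^{i-1}=\frac12. \tag{5}$$
And off the set $\{\varepsilon_lh_{q_l}=1,\ l\le m\}$, of measure $2^{-m}$ ($m\le N$), which means on $\Gamma_1\cup\dots\cup\Gamma_m$, the mass of $g^\varepsilon$ is at most
$$\frac1N\sum_{i\le m}2^{-i}2^i=\frac mN . \tag{6}$$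
So $g^\varepsilon$ has norm at least $\frac12$, but when $N$ is large nearly all of this mass sits on a small set.

Now let $J$ be the identity of $L^1[0,1]$, and let $E_n$ be the conditional expectation onto the dyadic algebra of level $n$. If $t_0<q_1\le t_1<q_2\le\dots\le t_{N-1}<q_N$, then $E_{t_i}p_N^\varepsilon=p_i^\varepsilon$ for $i\le N-1$. So $g^\varepsilon$ is obtained from the single function $w=p^\varepsilon_N$, of norm $1$, by the operation $w\mapsto\frac1N\sum_i(-1)^i(E_{t_i}-E_{t_{i-1}})w$, with $t_N=\infty$ and $E_\infty=I$. This suggests putting such functions into $X$. We set this up on a general $(S,\mu)$.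

## 5. A filtration on $(S,\mu)$ and the operators $S^N_t$

From now on $\|\cdot\|_p$ is the norm of $L^p(\mu)$, $\mathbb E$ is expectation for $\mu$, $\langle\cdot,\cdot\rangle$ is integration of a product against $\mu$, and $\mathbb N=\{1,2,\dots\}$. Sets and functions are taken modulo $\mu$-null sets.

**Construction of the filtration.** Put $\mathcal F_0=\{\emptyset,S\}$. Given a finite algebra $\mathcal F_{n-1}$ of Borel sets, cut each of its atoms into finitely many Borel pieces of diameter $<1/n$, and cut each piece into two Borel halves of equal measure, which is possible since $\mu$ is non-atomic. Let $r_n=+1$ on first halves and $-1$ on second halves, and let $\mathcal F_n$ be generated by all halves. We need two properties.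

(F1) The function $r_n$ is $\mathcal F_n$-measurable, $\mu(r_n=\pm1)=\frac12$, and $r_n$ is independent of $\mathcal F_{n-1}$, because every atom of $\mathcal F_{n-1}$ is a union of halved pieces. Hence for each $m$ the objects $\mathcal F_m,r_{m+1},r_{m+2},\dots$ are mutually independent, and $(r_n)_{n\ge1}$ is i.i.d.

(F2) Every $\varphi\in C(S)$ is a uniform limit of $\mathcal F_m$-measurable functions $\varphi_m$: on each atom of $\mathcal F_m$, which has diameter $<1/m$, let $\varphi_m$ be the value of $\varphi$ at a point of the atom, and use uniform continuity. Also $\bigcup_n\mathcal F_n$ generates the Borel sets, since every open set is the union of the countably many atoms of the $\mathcal F_n$ that it contains.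

On $[0,1]$ with Lebesgue measure, the dyadic algebras with the Rademacher functions satisfy (F1) and (F2).

Let $E_n=\mathbb E(\cdot|\mathcal F_n)$ for $n<\infty$ and $E_\infty=I$. For $n<\infty$ the operator $E_n$ has finite rank. By (F2) and martingale convergence, $E_nw\to w$ in $L^1(\mu)$ and a.e. for every $w\in L^1(\mu)$.

**Definition.** For an integer $N\ge1$ and a finite set $t=\{t_0<\dots<t_k\}\subset\mathbb N$ with $k+1=|t|\le N$, put $t_{k+1}=\infty$ and
$$S^N_tw=\frac1N\sum_{i=1}^{k+1}(-1)^i(E_{t_i}-E_{t_{i-1}})w,\qquad S^N_\emptyset=0. \tag{7}$$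

For example, $S^N_{\{n\}}w=-\frac1N(w-E_nw)$. Each $E_n$ is self-adjoint, so $S^N_t$ is self-adjoint on $L^2$. The increments are orthogonal, so $\|S^N_tw\|_2\le\|w\|_2$. There are at most $N$ increments, each of $L^1$-norm $\le2\|w\|_1$, so $\|S^N_tw\|_1\le2\|w\|_1$.

**The first attempt.** Take $X$ to be the closed span of all $S^N_tw$ with $w\in L^1(\mu)$, $t\subset[j,\infty)$, $|t|\le N$. This is far too large. Each such element is killed by $E_j$, since $E_jE_{t_i}=E_j$ for all $i$; and conversely $-NS^N_{\{j\}}w=w-E_jw$, so the span is all of $\ker E_j$. It has finite codimension in $L^1(\mu)$ and is not weak$^*$ closed: with $g_k\to\delta_s$ as in Section 1, the functions $E_jg_k$ stay bounded in a finite-dimensional space, so along a subsequence $g_k-E_jg_k\to\delta_s-h$ weak$^*$ with $h\in L^1(\mu)$, and $\delta_s-h\notin L^1(\mu)$.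

What goes wrong is visible in this sequence. In Test 2 we proved closedness by passing to the limit in the coefficients, which were bounded by the norm. Here the bounded sequence $g_k-E_jg_k$ has coefficients $w=-Ng_k$ with no limit in $L^1$. To repeat the proof of Test 2 we want each element of $X$ to control the coefficients $w$ that it is built from, in a space of coefficients with weak$^*$-compact balls. So to every $S^N_tw$ we add a small *tag* $\delta e_t(w)$ that records $t$ and $w$. The tag must be small, so that $S^N_tw+\delta e_t(w)$ still catches $Jg$, and yet sums of the $S^N_tw$'s must not be able to cancel it. That they cannot is suggested by (6): such sums are concentrated on small sets, and a spread-out tag is visible off those sets. The next section proves that (6) is a general phenomenon.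

## 6. Every sum $\sum_tS_t^Nw_t$ is concentrated on a small set

**Lemma 2 (concentration).** For $\eta,\gamma\in(0,1)$ there is $N_0(\eta,\gamma)$ such that, if $N\ge N_0(\eta,\gamma)$ and $z=\sum_tS_t^Nw_t$ with $w_t\in L^1(\mu)$ and $a:=\sum_t\|w_t\|_1<\infty$ ($t$ ranging over finite subsets of $\mathbb N$ with $|t|\le N$), then there is a set $H$ with $\mu(H)\le\eta$ and $\int_{H^c}|z|\,d\mu\le\gamma a$.

The dual reformulation guides the proof. Let $\psi=\operatorname{sgn}z$ and $\psi_n=E_n\psi$, $\psi_\infty=\psi$. Then $\int|z|=\mathbb E\psi z=\sum_t\mathbb E\,w_tS^N_t\psi$, and $S_t^N\psi=\frac1N\sum_i(-1)^i(\psi_{t_i}-\psi_{t_{i-1}})$. At a point where the sequence $(\psi_n)$ makes fewer than $K$ moves of size $\kappa$, all but fewer than $K$ of the increments are at most $2\kappa$, so $|S^N_t\psi|\le2\kappa+2K/N$ there. Since $\psi$ is bounded, $K$ such moves happen only on a set $H_0$ of small measure. We would like to replace $\psi$ by $\psi1_{H_0^c}$, but $E_n(\psi1_{H_0^c})$ is no longer controlled by $\psi_n$,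 and may oscillate along with $E_n1_{H_0}$. The remedy is to switch $\psi$ off gradually, by an adapted weight that depends on the logarithm of the running maximum of $E_n1_{H_0}$. The expected further growth of this logarithm is bounded by an absolute constant at every time.

We use three textbook facts. A stopping time is a map $\tau:S\to\{0,1,\dots,\infty\}$ with $\{\tau=n\}\in\mathcal F_n$ for all $n<\infty$. If $\tau_0\le\tau_1\le\cdots$ are stopping times, then $(\psi_{\tau_l})_l$ is a martingale (optional stopping), so its increments are orthogonal in $L^2$. And if $(\xi_i)$ is a nonnegative martingale and $\lambda>0$ is $\mathcal F_n$-measurable, then $\mu(\sup_{i\ge n}\xi_i\ge\lambda\,|\,\mathcal F_n)\le\xi_n/\lambda$; this is Doob's maximal inequality applied on each atom of $\mathcal F_n$, on which $\lambda$ and $\xi_n$ are constant.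

*Proof of Lemma 2.* Let $\kappa=\gamma/8$ and $R=\lceil12/\gamma\rceil$. Choose $K\in\mathbb N$ with $2^R/(\kappa^2K)\le\eta$, put $N_0=\lceil4(2K+1)/\gamma\rceil$, and let $N\ge N_0$. Let $\psi,\psi_n$ be as above; then $|\psi_n|\le1$ and $\psi_n\to\psi$ a.e.

**Step 1: the set where $(\psi_n)$ moves often.** Let $\tau_0=0$ and $\tau_{l+1}=\inf\{n\in\mathbb N:n>\tau_l,\ |\psi_n-\psi_{\tau_l}|\ge\kappa\}$, with $\inf\emptyset=\infty$. These are stopping times. On $\{\tau_K<\infty\}$ each of the first $K$ increments of the martingale $(\psi_{\tau_l})$ has modulus $\ge\kappa$. Since this martingale is bounded by $1$,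
$$1\ge\sum_{l<K}\mathbb E|\psi_{\tau_{l+1}}-\psi_{\tau_l}|^2\ge\kappa^2K\,\mu(\tau_K<\infty).$$
So $H_0:=\{\tau_K<\infty\}$ has $\mu(H_0)\le1/(\kappa^2K)$.

**Step 2: an adapted weight that vanishes on $H_0$.** Suppose first that $\mu(H_0)>0$. Let
$$\xi_n=\mu(H_0|\mathcal F_n),\qquad\xi^*_n=\max_{i\le n}\xi_i\ge\xi_0>0,\qquad\xi^*=\xi^*_\infty=\sup_{i<\infty}\xi_i,$$
$$W(x)=\min\bigl(1,\tfrac1R\log_2\tfrac1x\bigr)\quad(0<x\le1),\qquad\varphi=\psi\,W(\xi^*),\qquad\varphi_n=E_n\varphi,\quad\varphi_\infty=\varphi .$$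
The function $W$ is non-increasing with values in $[0,1]$ and $W(1)=0$. On $\{\tau_K\le n\}$ with $n<\infty$ we have $\xi_n=1$, because this set belongs to $\mathcal F_n$ and is contained in $H_0$. So $W(\xi_n^*)=0$ there, and hence also $W(\xi^*)=0$ on $H_0$.

**Step 3: $\varphi_n$ is close to $W(\xi_n^*)\psi_n$.** We claim that for all $n\le\infty$
$$|\varphi_n-W(\xi^*_n)\psi_n|\le\frac3{2R}. \tag{8}$$
For $n=\infty$ the difference is $0$. Let $n<\infty$. Since $W(\xi_n^*)$ is $\mathcal F_n$-measurable, $W(\xi^*_n)\psi_n=E_n[\psi W(\xi^*_n)]$, and the difference in (8) is at most $E_n|W(\xi_n^*)-W(\xi^*)|$. Because $x\mapsto\min(1,x)$ is $1$-Lipschitz, $0\le W(\xi_n^*)-W(\xi^*)\le\frac1R\log_2(\xi^*/\xi_n^*)$. For $s>0$ the event $\xi^*\ge2^s\xi^*_n$ is the event $\sup_{i\ge n}\xi_i\ge2^s\xi_n^*$, whose conditional probability given $\mathcal F_n$ is at most $\xi_n/(2^s\xi_n^*)\le2^{-s}$. Hence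
$$E_n\log_2(\xi^*/\xi_n^*)\le\int_0^\infty2^{-s}\,ds=\frac1{\ln2}<\frac32,$$
which proves (8).

**Step 4: bounded variation along every $t$.** We claim that for every $t$ with $1\le|t|\le N$, a.e.,
$$\sum_{i=1}^{k+1}|\varphi_{t_i}-\varphi_{t_{i-1}}|\le2\kappa N+2K+1+\frac{3N}R. \tag{9}$$
Let $W_i=W(\xi^*_{t_i})$, which is non-increasing in $i$ with values in $[0,1]$. Then
$$W_i\psi_{t_i}-W_{i-1}\psi_{t_{i-1}}=W_i(\psi_{t_i}-\psi_{t_{i-1}})+(W_i-W_{i-1})\psi_{t_{i-1}},$$
and the last terms contribute at most $1$ to the sum of absolute values. The first term matters only if $W_i>0$. In that case, by Step 2, $\tau_K$ is not both finite and $\le t_i$, so no $\tau_l$ with $l\ge K$ is. For such an $i$ there are two cases.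

Either some finite $\tau_l$ with $1\le l\le K-1$ lies in $(t_{i-1},t_i]$. This happens for at most $K-1$ indices $i$, and then we use $|\psi_{t_i}-\psi_{t_{i-1}}|\le2$.

Or there is none. Let $l$ be the largest index with $\tau_l\le t_{i-1}$; it exists since $\tau_0=0$ and the $\tau_l$ increase strictly while finite. Then $\tau_{l+1}>t_{i-1}$, and $\tau_{l+1}$ is infinite or $>t_i$: if $l+1\le K-1$ by the case assumption, and if $l+1\ge K$ because $W_i>0$. By the definition of $\tau_{l+1}$, both $\psi_{t_{i-1}}$ and $\psi_{t_i}$ are within $\kappa$ of $\psi_{\tau_l}$ (if $t_i=\infty$, pass to the limit $\psi_n\to\psi$). So $|\psi_{t_i}-\psi_{t_{i-1}}|\le2\kappa$.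

Hence $\sum_i|W_i\psi_{t_i}-W_{i-1}\psi_{t_{i-1}}|\le2(K-1)+2\kappa N+1$. Applying (8) twice for each of the at most $N$ indices $i$ adds at most $3N/R$, and (9) follows.

**Step 5: conclusion.** Since $\mathbb E[\varphi(E_{t_i}-E_{t_{i-1}})w]=\mathbb E[w(\varphi_{t_i}-\varphi_{t_{i-1}})]$, (9) gives
$$|\mathbb E\,\varphi S^N_tw|\le\frac1N\mathbb E\Bigl[|w|\sum_i|\varphi_{t_i}-\varphi_{t_{i-1}}|\Bigr]\le\Bigl(2\kappa+\frac3R+\frac{2K+1}N\Bigr)\|w\|_1\le\gamma\|w\|_1,$$
because each of the three terms is at most $\gamma/4$. Summing over $t$, $\mathbb E[|z|W(\xi^*)]=\mathbb E\,\varphi z\le\gamma a$. Let $H=\{\xi^*>2^{-R}\}$. On $H^c$ we have $W(\xi^*)=1$, so $\int_{H^c}|z|\,d\mu\le\gamma a$. By the maximal inequality, $\mu(H)\le2^R\xi_0=2^R\mu(H_0)\le2^R/(\kappa^2K)\le\eta$.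

If $\mu(H_0)=0$, then a.e. no $\tau_l$ with $l\ge K$ is finite, and Steps 4 and 5 with $W\equiv1$ and $\varphi=\psi$ give $\int|z|\,d\mu=\mathbb E\psi z\le\gamma a$. So $H=\emptyset$ works. $\square$

## 7. Tagged alternating sums: the space $X$

We now design the tags. For each $j\in\mathbb N$ there is one layer of $X$, with its own $N_j$ and its own small weight $\delta_j$. The tag of the coefficient $w$ at the place $t$ in layer $j$ is a product of three factors. A density $\rho_{(j,t)}$, supported on a very small set, makes tags with different $(j,t)$ nearly disjoint. A function $\Psi_j(w)$, independent of all these densities, records $\|w\|_1$ and $\|w\|_2$. And a sign $r_{c_j}$ makes layer $j$ invisible to $\mathcal F_m$-measurable functions when $j>m$.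

The density must respect limits. Give sets $t\subset\mathbb N$ the topology of $2^{\mathbb N}$: $t^{(n)}\to t$ means that for each $l$, $t^{(n)}\cap[1,l]=t\cap[1,l]$ for all large $n$. For instance $\{5,n\}\to\{5\}$ and $\{n,n+1\}\to\emptyset$. If $\varphi$ is $\mathcal F_m$-measurable and $n\ge m$, then $E_n\varphi=\varphi$, and so $S^N_{\{5,n\}}\varphi=S^N_{\{5\}}\varphi$. By self-adjointness, $\langle\varphi,S^N_{\{5,n\}}w\rangle\to\langle\varphi,S^N_{\{5\}}w\rangle$. For $X$ to be closed we shall make the tags of $\{5,n\}$ converge to the tag of $\{5\}$ too. This is why the density of $t$ will be a product with one factor for each initial segment of $t$: the new factor, for $\{5,n\}$, will be an independent function of mean $1$ that depends only on $r_i$ with $i$ large, so functions measurable with respect to $\mathcal F_m$ do not see it.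

**The ingredients.** Split $\mathbb N=\mathcal A\sqcup\mathcal B\sqcup\mathcal C\sqcup\mathcal D$ into infinite sets, with $\mathcal B=\{\beta_1<\beta_2<\cdots\}$ and $\mathcal D=\{c_1<c_2<\cdots\}$, so $c_j\ge j$.

Let $\iota$ be the linear map from functions on $(S,\mu)$ to $\sigma(r_n:n\in\mathcal A)$-measurable functions, isometric in every $L^p$, that is induced by an isomorphism of the two measure algebras. It exists because both algebras are separable and non-atomic, and any two such probability algebras are isomorphic by the classical theorem.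

Let $(b_i)$ be an orthonormal basis of $L^2(\mu)$ and $Gw=\sum_i\langle w,b_i\rangle r_{\beta_i}$ for $w\in L^2$. Then $\|Gw\|_2=\|w\|_2$ and $\mathbb E\,Gw=0$. Moreover $\|Gw\|_1\ge3^{-1/2}\|w\|_2$. Indeed, for $f=\sum a_ir_{\beta_i}$ we have $\mathbb Ef^4\le3(\sum a_i^2)^2$, so $\|f\|_4\le3^{1/4}\|f\|_2$; with Hölder's inequality $\|f\|_2\le\|f\|_1^{1/3}\|f\|_4^{2/3}$ this gives $\|f\|_2\le3^{1/2}\|f\|_1$.

**The index set.** Let $\mathcal P$ be the set of pairs $\pi=(j,t)$ with $j\in\mathbb N$ and $t$ a finite, possibly empty, subset of $\mathbb N\cap[j,\infty)$. Write $(j,s)\preceq(j,t)$ if $s$ is an initial segment of $t$ (including $\emptyset$ and $t$ itself); pairs with different first coordinates are not comparable. Rank the pairs by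
$$n(j,t)=2^{j-1}\Bigl(1+2\sum_{i\in t}2^i\Bigr).$$
The power of $2$ dividing $n(j,t)$ gives $j$ and the odd part gives $t$, so $n$ is injective. Also $n(j,t)\ge2^{j-1}\ge j$, and $n$ increases strictly along proper initial segments.

**The parameters.** Let $\delta_n=2^{-n}$ and $\gamma_n=10^{-3}\delta_n$. For $n=1,2,\dots$ choose successively $\eta_n\in(0,1)$, then $N_n$, then $M_n$, and then, if $n=n(\pi)$ for some $\pi\in\mathcal P$, a finite block $I_\pi\subset\mathcal C$ disjoint from the previous blocks. With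
$$U_\pi=\{r_i=1\ \ \forall i\in I_\pi\},\qquad\rho_\pi=\prod_{\pi'\preceq\pi}\frac{1_{U_{\pi'}}}{\mu(U_{\pi'})},\qquad L_\pi=\|\rho_\pi\|_2,$$
we require:

- (C1) $\eta_n^{1/2}M_j\le10^{-3}2^{-n}\delta_j$ for all $j<n$;
- (C2) $2M_jL_\pi\eta_n^{1/2}\le10^{-3}2^{-n}$ for all $\pi=(j,t)$ with $n(\pi)<n$;
- $N_n\ge N_0(\eta_n,\gamma_n)$, with $N_0$ from Lemma 2, and $M_n=n2^{N_n}$;
- (C3) if $n=n(\pi)$: $\mu(U_\pi)^{1/2}M_i\le10^{-3}2^{-n}\delta_i$ for all $i\le n$.

These choices are possible in this order. In (C2) only finitely many $\pi$ occur, they have $j\le n(\pi)<n$, and the blocks entering $L_\pi$ have ranks $\le n(\pi)<n$. In (C3), $\mu(U_\pi)=2^{-|I_\pi|}$ is as small as we like. Since $M_i\ge1\ge\delta_i$, (C3) also gives $\mu(U_\pi)\le10^{-3}2^{-n(\pi)}$.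

**The layers.** Let $T_j=\{t\subset\mathbb N\cap[j,\infty):|t|\le N_j\}$. A limit of sets with at most $N_j$ elements has at most $N_j$ elements, so $T_j$ is closed in $2^{\mathbb N}$. Thus $T_j$ is a countable compact metrizable space. For $w\in L^2$ put $|w|_j=\|w\|_1+M_j^{-1}\|w\|_2$, and for $\pi=(j,t)$ with $t\in T_j$ put
$$e_\pi(w)=\rho_\pi\,r_{c_j}\,\Psi_j(w),\qquad\Psi_j(w)=\iota w+M_j^{-1}Gw .$$
For $w=(w_t)\in\ell^1(T_j;L^2)$ let
$$z_j=\sum_{t\in T_j}S_t^{N_j}w_t,\qquad\Phi_j(w)=z_j+\delta_j\sum_{t\in T_j}e_{(j,t)}(w_t).$$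

**The size of one tag.** The density $\rho_\pi$ is $\sigma(r_n:n\in\mathcal C)$-measurable and $\Psi_j(w)$ is $\sigma(r_n:n\in\mathcal A\cup\mathcal B)$-measurable, so they are independent. As the blocks are disjoint, $\mathbb E\rho_\pi=1$. Hence $\|e_\pi(w)\|_1=\|\Psi_j(w)\|_1\le|w|_j$. From below, $\mathbb E(\Psi_j(w)|\sigma(r_n,n\in\mathcal A))=\iota w$, because $Gw$ has mean $0$ and is independent of $\sigma(r_n,n\in\mathcal A)$. So
$$\|\Psi_j(w)\|_1\ge\max\bigl(\|w\|_1,\ M_j^{-1}\|Gw\|_1-\|w\|_1\bigr)\ge\tfrac13\|w\|_1+\tfrac13M_j^{-1}\|Gw\|_1,$$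
where we used $\max(a,b-a)\ge\frac23a+\frac13(b-a)=\frac13(a+b)$. With $\|Gw\|_1\ge3^{-1/2}\|w\|_2$ and $3\sqrt3\le6$, and with $\|\Psi_j(w)\|_2\le2\|w\|_2\le2M_j|w|_j$ for the second norm, we get
$$\tfrac16|w|_j\le\|e_\pi(w)\|_1\le|w|_j,\qquad\|e_\pi(w)\|_2=L_\pi\|\Psi_j(w)\|_2\le2M_jL_\pi|w|_j. \tag{10}$$
Put $\alpha_{(j,t)}=|w_t|_j$ and $\alpha_j=\sum_t\alpha_{(j,t)}$. Then
$$\|z_j\|_2\le\sum_t\|w_t\|_2\le M_j\alpha_j. \tag{11}$$

**The space.** Define the linear space
$$X=\Bigl\{\sum_jf_j:\ f_j=\Phi_j(w_j),\ w_j\in\ell^1(T_j;L^2),\ \sum_j\|f_j\|_1<\infty\Bigr\}\subset L^1(\mu).$$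

## 8. The norm of $\sum_jf_j$ controls all the coefficients

**Lemma 3.** If $f=\sum_jf_j$ is a finite sum, $f_j=\Phi_j(w_j)$, $w_j=(w_{(j,t)})_{t\in T_j}$, then in the notation above
$$\|f\|_1\ge\sum_j\Bigl(\|z_j\|_1+\tfrac1{10}\delta_j\alpha_j\Bigr)\ge\tfrac1{10}\sum_j\|f_j\|_1 .$$

The plan is to find disjoint sets on each of which a single term of $f$ dominates: a set $B_i$ for each $z_i$, inside the small set where $z_i$ is concentrated, and a set $O_\pi$ for each tag $e_\pi$, inside the support of $\rho_\pi$. All parameters were chosen so that a term has little mass on any small set of later rank.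

*Proof.* Put $\Lambda=\sum_j\delta_j\alpha_j$. Whenever $e_\pi$ or $\alpha_\pi$ appears, $\pi=(j,t)$ with $t\in T_j$ and $e_\pi=e_\pi(w_\pi)$. So $f=\sum_iz_i+\sum_\pi\delta_je_\pi$, with absolute convergence in $L^1$.

**Step 1: the basic estimates.** Let $H_i$ be the set given by Lemma 2 for $z_i$ with $\eta_i,\gamma_i,N_i$, and $H_i=\emptyset$ if $z_i=0$ or if $i$ does not occur in the sum. Then $\mu(H_i)\le\eta_i$. Note that the quantity $a$ of Lemma 2 is at most $\alpha_i$. By Cauchy–Schwarz, (10), (11) and (C1)–(C3):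

- (a) $\int_{H_i}|z_j|\le\eta_i^{1/2}M_j\alpha_j\le10^{-3}2^{-i}\delta_j\alpha_j$ for $j<i$;
- (b) $\int_{H_i}|e_\pi|\le\eta_i^{1/2}\,2M_jL_\pi\alpha_\pi\le10^{-3}2^{-i}\alpha_\pi$ for $n(\pi)<i$;
- (c) $\int_{U_\pi}|z_i|\le\mu(U_\pi)^{1/2}M_i\alpha_i\le10^{-3}2^{-n(\pi)}\delta_i\alpha_i$ for $i\le n(\pi)$, $\pi\in\mathcal P$;
- (d) $\int_{H_i^c}|z_i|\le\gamma_i\alpha_i=10^{-3}\delta_i\alpha_i$.

**Step 2: the disjoint sets.** The function $e_\pi$ is supported in $\bigcap_{\pi'\preceq\pi}U_{\pi'}$. Define
$$U^*_\pi=\bigcap_{\pi'\preceq\pi}U_{\pi'}\setminus\bigcup_{\pi'\in\mathcal P,\ \pi'\not\preceq\pi}U_{\pi'},\qquad O_\pi=U_\pi^*\setminus\bigcup_{i>n(\pi)}H_i,$$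
$$B_i=H_i\setminus\Bigl(\bigcup_{i'>i}H_{i'}\cup\bigcup_{n(\pi)\ge i}U_\pi\Bigr).$$
All these sets are pairwise disjoint. If $\pi\ne\pi'$, then at least one is not $\preceq$ the other, say $\pi'\not\preceq\pi$; then $U^*_\pi\cap U_{\pi'}=\emptyset$, while $O_{\pi'}\subset U_{\pi'}$. If $i<i'$, then $B_i\cap H_{i'}=\emptyset$, while $B_{i'}\subset H_{i'}$. For $O_\pi$ and $B_i$: if $i>n(\pi)$ then $O_\pi\cap H_i=\emptyset$, and if $i\le n(\pi)$ then $B_i\cap U_\pi=\emptyset$.

**Step 3: on the sets $O_\pi$ the tags dominate.** Let $\pi=(j,t)$, $t\in T_j$. The event $\bigcup_{\pi'\not\preceq\pi}U_{\pi'}$ has measure at most $\sum_n10^{-3}2^{-n}=10^{-3}$. It is determined by the $r_i$ with $i$ in blocks disjoint from those entering $\rho_\pi$, and all blocks lie in $\mathcal C$, so it is independent of $e_\pi$. Hence $\int_{U^*_\pi}|e_\pi|\ge0.999\|e_\pi\|_1$. Removing the $H_i$ with $i>n(\pi)$ costs at most $\sum_i10^{-3}2^{-i}\alpha_\pi\le0.001\alpha_\pi$ by (b). With (10),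
$$\int_{O_\pi}|e_\pi|\ge\Bigl(\frac{0.999}6-0.001\Bigr)\alpha_\pi=0.1655\,\alpha_\pi .$$
In $f$ the term $e_\pi$ has coefficient $\delta_j$. The other terms of $f$ on the sets $O_\pi$, summed over $\pi$, contribute as follows.

- Tags $e_{\pi'}$ with $\pi'\ne\pi$. These vanish on $O_\pi$ unless $\pi'\preceq\pi$. If $\pi'\preceq\pi$, $\pi'\ne\pi$, then the block $I_\pi$ does not enter $e_{\pi'}$, so $U_\pi$ is independent of $e_{\pi'}$ and $\int_{U_\pi}|e_{\pi'}|=\mu(U_\pi)\|e_{\pi'}\|_1\le10^{-3}2^{-n(\pi)}\alpha_{\pi'}$. For fixed $\pi'$ the sum over $\pi$ is $\le10^{-3}\alpha_{\pi'}$; with the coefficients $\delta_{j'}$ of the $e_{\pi'}$, the total is $\le0.001\Lambda$.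
- Functions $z_i$ with $i\le n(\pi)$. By (c) and $\sum_\pi2^{-n(\pi)}\le1$, the total is $\le0.001\Lambda$.
- Functions $z_i$ with $i>n(\pi)$. Here $O_\pi\cap H_i=\emptyset$, and the $O_\pi$ are disjoint, so for fixed $i$ these contributions are at most $\int_{H_i^c}|z_i|$. By (d) the total is $\le0.001\Lambda$.

Hence $\sum_\pi\int_{O_\pi}|f|\ge(0.1655-0.003)\Lambda\ge0.162\Lambda$.

**Step 4: on the sets $B_i$ the functions $z_i$ dominate.** The complement of $B_i$ is covered by $H_i^c$, the $H_{i'}$ with $i'>i$, and the $U_\pi$ with $n(\pi)\ge i$. By (d), (a) and (c),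
$$\int_{B_i}|z_i|\ge\|z_i\|_1-0.003\,\delta_i\alpha_i .$$
The other terms of $f$ on the $B_i$, summed over $i$, contribute as follows.

- Functions $z_{i'}$ with $i'<i$. Since $B_i\subset H_i$, by (a) the total is $\le0.001\Lambda$.
- Functions $z_{i'}$ with $i'>i$. Since $B_i\cap H_{i'}=\emptyset$ and the $B_i$ are disjoint, by (d) the total is $\le0.001\Lambda$.
- Tags $e_\pi$. If $n(\pi)\ge i$, then $e_\pi$ is supported in $U_\pi$ and vanishes on $B_i$. If $n(\pi)<i$, by (b) the total is $\le0.001\Lambda$.

Hence $\sum_i\int_{B_i}|f|\ge\sum_i\|z_i\|_1-0.006\Lambda$.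

**Step 5: conclusion.** All the sets are disjoint, so adding the two bounds gives $\|f\|_1\ge\sum_i\|z_i\|_1+0.15\Lambda$. This is stronger than the first inequality. The second follows from $\|f_j\|_1\le\|z_j\|_1+\delta_j\alpha_j$, which is (10). $\square$

Applying Lemma 3 to partial sums and passing to the limit,
$$\Bigl\|\sum_jf_j\Bigr\|_1\ge\tfrac1{10}\sum_j\|f_j\|_1\qquad\text{for all }\sum_jf_j\in X. \tag{12}$$
Applying it to $f_j=\Phi_j(w_j)$ alone gives $\alpha_j\le10\delta_j^{-1}\|f_j\|_1$, and with (11)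
$$\sum_t\|w_{(j,t)}\|_2\le M_j\alpha_j\le10M_j\delta_j^{-1}\|f_j\|_1. \tag{13}$$
This is the control of the coefficients that was missing in Section 5.

## 9. $X$ is weak$^*$ closed in $M(S)$

The coefficients of layer $j$ live in $\ell^1(T_j;L^2)$. To pass to limits in it we identify it as a dual space.

**Lemma 4.** If $T$ is a countable compact metrizable space and $H$ is a Hilbert space, then $C(T;H)^*=\ell^1(T;H)$ under $\langle w,F\rangle=\sum_t\langle w_t,F(t)\rangle$.

*Proof.* Clearly each $w\in\ell^1(T;H)$ defines a bounded functional. Conversely let $\ell\in C(T;H)^*$. For $h\in H$ the functional $\phi\mapsto\ell(\phi h)$ on $C(T)$ is a measure $m_h$ on $T$, purely atomic as $T$ is countable. For fixed $t$ the map $h\mapsto m_h(\{t\})$ is linear and bounded, so $m_h(\{t\})=\langle w_t,h\rangle$ for some $w_t\in H$. To see that $w\in\ell^1(T;H)$, take finitely many $t$'s, unit vectors $h_t$ with $\langle w_t,h_t\rangle=\|w_t\|$, and disjoint clopen neighborhoods $Z_t$ of these $t$'s, which exist because $T$ is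 zero-dimensional. The function $\sum_t1_{Z_t}h_t$ has norm at most $1$, so $\sum_tm_{h_t}(Z_t)=\ell\bigl(\sum_t1_{Z_t}h_t\bigr)\le\|\ell\|$. Shrinking each $Z_t$ to $\{t\}$ gives $\sum_t\|w_t\|\le\|\ell\|$. Finally $\ell(\phi h)=\int\phi\,dm_h=\sum_t\phi(t)\langle w_t,h\rangle$, so $w$ represents $\ell$ on all finite sums $\sum_k\phi_kh_k$. These are dense in $C(T;H)$, as one sees by partitioning $T$ into finitely many clopen sets on which a given function is nearly constant. $\square$

**Proposition 5.** $X$ is weak$^*$ closed in $M(S)$.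

*Proof.* We verify (1). Let $f^{(n)}\in X$, $\|f^{(n)}\|_1\le1$, and $f^{(n)}\to\nu$ weak$^*$. We must show $\nu\in X$.

**Step 1: limits of the coefficients.** Write $f^{(n)}=\sum_jf_j^{(n)}$ with $f_j^{(n)}=\Phi_j(w_j^{(n)})$. By (12), $\sum_j\|f_j^{(n)}\|_1\le10$. By (13), for each $j$ the sequence $(w_j^{(n)})_n$ is bounded in $\ell^1(T_j;L^2)=C(T_j;L^2)^*$. Since $C(T_j;L^2)$ is separable, after passing to a subsequence $w_j^{(n)}\to w_j$ weak$^*$ in $\ell^1(T_j;L^2)$ for every $j$. Let $f_j=\Phi_j(w_j)$. We will show that $\nu=\sum_jf_j$.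

For Steps 2 and 3 fix a bounded $\mathcal F_m$-measurable function $\varphi$. Then
$$\langle\varphi,\Phi_j(w)\rangle=\sum_{t\in T_j}\langle w_t,F_\varphi(t)\rangle,\qquad F_\varphi(t)=S_t^{N_j}\varphi+\delta_j\,e_{(j,t)}^*\varphi\in L^2,$$
where $e_{(j,t)}^*$ is the adjoint of the bounded operator $e_{(j,t)}:L^2\to L^2$.

**Step 2: $F_\varphi$ is locally constant, hence continuous, on $T_j$.** It is enough to show that $F_\varphi(t)$ depends only on $t\cap[1,l]$ for some $l$.

For the first part, $S^{N_j}_t\varphi$ depends only on $t\cap[1,m-1]$. Indeed, $E_{t_i}\varphi=\varphi$ whenever $t_i\ge m$ (including $t_i=\infty$). So terms of (7) with $t_{i-1}\ge m$ vanish, and a term with $t_{i-1}<m\le t_i$ equals $\frac1N(-1)^i(\varphi-E_{t_{i-1}}\varphi)$ with $N=N_j$, whatever $t_i$ is.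

For the second part, consider $\langle e_{(j,t)}(w),\varphi\rangle=\mathbb E[\rho_{(j,t)}r_{c_j}\Psi_j(w)\varphi]$. A factor of $\rho_{(j,t)}$ whose block $I$ does not meet $[1,m]$ is a function of $(r_i)_{i\in I}$ with all these $i>m$. By (F1) it is independent of $\mathcal F_m$ together with all $r_i$, $i\notin I$, hence of the product of all the other factors under the expectation. It has mean $1$, so it can be dropped. Drop all such factors, one after another. There remain the factors for initial segments $s$ of $t$ with $I_{(j,s)}\cap[1,m]\ne\emptyset$. As the blocks are disjoint, only finitely many sets $s$ have this property at all. Choose $l$ bounding all the elements of all these $s$. Such an $s$ is an initial segment of $t$ if and only if it is one of $t\cap[1,l]$. So $\langle e_{(j,t)}(w),\varphi\rangle$ depends only on $w$ and $t\cap[1,l]$.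

**Step 3: layers $j>m$ are invisible to $\varphi$.** We claim $\langle\varphi,\Phi_j(w)\rangle=0$ if $j>m$. If $t\subset[j,\infty)$, then $t\cap[1,m-1]=\emptyset$, so $S_t^{N_j}\varphi=0$ by Step 2. And $c_j\ge j>m$, so by (F1) $r_{c_j}$ has mean $0$ and is independent of $\rho_{(j,t)}\Psi_j(w)\varphi$, which involves only $\mathcal F_m$ and $r_i$ with $i\ne c_j$.

**Step 4: $\sum_jf_j$ belongs to $X$.** By Steps 1 and 2, $\langle\varphi,f_j^{(n)}\rangle\to\langle\varphi,f_j\rangle$ for each $j$. If $|\varphi|\le1$ this gives $\langle\varphi,f_j\rangle\le\liminf_n\|f_j^{(n)}\|_1$. Such $\varphi$, with $m$ arbitrary, norm $L^1(\mu)$: we have $\langle E_m\operatorname{sgn}f_j,f_j\rangle=\langle\operatorname{sgn}f_j,E_mf_j\rangle\to\|f_j\|_1$ as $m\to\infty$. Hence $\|f_j\|_1\le\liminf_n\|f_j^{(n)}\|_1$. By Fatou's lemma for sums, $\sum_j\|f_j\|_1\le10$, and $f:=\sum_jf_j\in X$.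

**Step 5: $\nu=f\mu$.** By Step 3, only layers $j\le m$ pair with $\varphi$, so
$$\langle\varphi,f^{(n)}\rangle=\sum_{j\le m}\langle\varphi,f_j^{(n)}\rangle\longrightarrow\sum_{j\le m}\langle\varphi,f_j\rangle=\langle\varphi,f\rangle .$$
By (F2), every continuous function is a uniform limit of such $\varphi$. Since $\|f^{(n)}\|_1\le1$ and $\|f\|_1\le10$, we get $\langle\varphi,f^{(n)}\rangle\to\langle\varphi,f\rangle$ for all $\varphi\in C(S)$. So $\nu=f\mu$ with $f\in X$. $\square$

Step 3 shows why the tags carry the sign $r_{c_j}$. Without it, the tag $\rho_{(j,\emptyset)}\Psi_j(1)=\rho_{(j,\emptyset)}(1+M_j^{-1}G1)$ would converge weak$^*$ to the constant $1$ as $j\to\infty$: for $\mathcal F_m$-measurable $\varphi$, $\langle\varphi,\rho_{(j,\emptyset)}\rangle=\mathbb E\varphi$ as soon as the block $I_{(j,\emptyset)}$ misses $[1,m]$, and $M_j^{-1}\|\rho_{(j,\emptyset)}G1\|_1\le M_j^{-1}\to0$. With the sign, the limit is $0$.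

## 10. Every operator $J:L^1\to L^1(\mu)$ comes close to $X$ on the unit sphere

*Proof of Theorem A.* By Proposition 5, $X$ is weak$^*$ closed. Suppose $L^1(\mu)/X$ contains a copy of $L^1$. By Lemma 1 there are $c>0$ and $J:L^1\to L^1(\mu)$ with $\|J\|\le1$ satisfying (3). We find $g^\varepsilon$ as in (4) with $\operatorname{dist}(Jg^\varepsilon,X)<c/4$; by (5), this contradicts (3).

**Step 1: a common dominating function.** This step prepares a bound for $|Jp^\varepsilon_N|$. Let $v_n=\sum_{|I|=2^{-n}}|J1_I|$, the sum over dyadic intervals of level $n$. Splitting intervals shows that $v_n$ increases with $n$, and $\int v_n\,d\mu\le1$. So $v=\sup_nv_n\in L^1(\mu)$. If $A_1,\dots,A_l$ are disjoint finite unions of dyadic intervals, then $\sum_i|J1_{A_i}|\le v$.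

Fix $\theta\in(0,c/40)$, then $\lambda>0$ with $\int_{\{v>\lambda\}}v\,d\mu\le\theta$, then an integer $j\ge\lambda$ with $2\delta_j<c/8$. Put $N=N_j$ and $Y=\{v\le\lambda\}$. For $q_1<\dots<q_N$ and $\varepsilon\in\{-1,1\}^N$ let $p_i^\varepsilon,g^\varepsilon$ be as in (4) and $u_i^\varepsilon=1_YJp_i^\varepsilon$. These depend only on $\varepsilon_1,\dots,\varepsilon_i$, and
$$u_l^\varepsilon-u_{l-1}^\varepsilon=\varepsilon_l1_YJ(p^\varepsilon_{l-1}h_{q_l}).$$

**Step 2: choose $q$ and $t$ so that $1_YJg^\varepsilon\approx S_t^Nu^\varepsilon_N$ for all $\varepsilon$.** For the identity operator, equality was obtained in Section 4 by interlacing the $t_i$ with the $q_i$. Now we interlace approximately. Let $\omega=\theta/(2(N+1))$. Choose $t_0\ge j$ with $\|E_{t_0}u_0-u_0\|_1\le\omega$. For $i=1,\dots,N$, given $q_1,\dots,q_{i-1}$ and $t_0,\dots,t_{i-1}$, choose $q_i>q_{i-1}$ with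
$$\|E_{t_l}1_YJ(p^\varepsilon_{i-1}h_{q_i})\|_1\le\omega\qquad\text{for all }l\le i-1\text{ and all }\varepsilon .$$
This is possible: $p_{i-1}^\varepsilon h_q\to0$ weakly in $L^1$ as $q\to\infty$ (Bessel's inequality, as $p^\varepsilon_{i-1}$ is bounded), the operator $E_{t_l}1_YJ$ has finite rank and so turns weakly null sequences into norm null ones, and there are finitely many $\varepsilon$ and $l$. Then, if $i\le N-1$, choose $t_i>t_{i-1}$ with $\|E_{t_i}u_i^\varepsilon-u_i^\varepsilon\|_1\le\omega$ for all $\varepsilon$.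

For $0\le i\le N-1$ we write $E_{t_i}u_N^\varepsilon-u_i^\varepsilon=(E_{t_i}u_i^\varepsilon-u_i^\varepsilon)+\sum_{l=i+1}^NE_{t_i}(u_l^\varepsilon-u_{l-1}^\varepsilon)$, and each summand has norm at most $\omega$. So $\|E_{t_i}u^\varepsilon_N-u_i^\varepsilon\|_1\le(N+1)\omega$. This holds also for $i=N$ with $t_N=\infty$, where the difference is $0$. Put $t=\{t_0,\dots,t_{N-1}\}\in T_j$. Comparing (7) for $w=u_N^\varepsilon$ with $1_YJg^\varepsilon=\frac1N\sum_i(-1)^i(u_i^\varepsilon-u_{i-1}^\varepsilon)$,
$$\|S_t^Nu_N^\varepsilon-1_YJg^\varepsilon\|_1\le2(N+1)\omega=\theta\qquad\text{for all }\varepsilon. \tag{14}$$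

**Step 3: choose $\varepsilon$ so that $Jg^\varepsilon$ is small off $Y$.** For fixed $i$ the functions $p_i^\varepsilon$ are of the form $2^i1_A$, where the $2^i$ different sets $A$ partition $[0,1]$ up to null sets, are finite unions of dyadic intervals up to null sets, and each occurs for the same number of $\varepsilon$. So the average over $\varepsilon$ of $\|1_{Y^c}Jp_i^\varepsilon\|_1$ is
$$2^{-i}\sum_A2^i\int_{Y^c}|J1_A|\,d\mu\le\int_{Y^c}v\,d\mu\le\theta .$$
Summing over $i=0,\dots,N$, there is an $\varepsilon$, fixed from now on, with $\frac1N\sum_{i=0}^N\|1_{Y^c}Jp_i^\varepsilon\|_1\le\frac{N+1}N\theta\le2\theta$. In $g^\varepsilon$ each $p_i^\varepsilon$ appears at most twice, so $\|1_{Y^c}Jg^\varepsilon\|_1\le4\theta$.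

**Step 4: conclusion.** Let $w=u_N^\varepsilon$. Then $\|w\|_1\le\|Jp_N^\varepsilon\|_1\le1$. Also $p_N^\varepsilon=2^N1_A$, so by Step 1 $|w|\le2^N1_Yv\le\lambda2^N\le j2^{N_j}=M_j$. Hence $\|w\|_2\le M_j$ and $|w|_j\le2$. The element
$$x=S_t^Nw+\delta_je_{(j,t)}(w)$$
is $\Phi_j$ of the family with the single coefficient $w$ at $t$, so $x\in X$. By Step 3, (14) and (10),
$$\|Jg^\varepsilon-x\|_1\le\|1_{Y^c}Jg^\varepsilon\|_1+\|1_YJg^\varepsilon-S_t^Nw\|_1+\delta_j\|e_{(j,t)}(w)\|_1\le4\theta+\theta+2\delta_j<\tfrac c8+\tfrac c8=\tfrac c4 .$$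
But (3) and (5) give $\operatorname{dist}(Jg^\varepsilon,X)\ge c\|g^\varepsilon\|_1\ge c/2$. This contradiction proves Theorem A. $\blacksquare$

## 11. $X$ is an $\ell^1$-sum of copies of $\ell^1(\ell^2)$

By (12), $X$ is isomorphic to the $\ell^1$-sum $(\oplus_jX_j)_{\ell^1}$ of the spaces $X_j=\Phi_j(\ell^1(T_j;L^2))$. Each $\Phi_j$ is an isomorphism onto $X_j$: the lower bound is (13), and the upper bound is
$$\|\Phi_j(w)\|_1\le2\sum_t\|w_t\|_1+\delta_j\sum_t|w_t|_j\le4\sum_t\|w_t\|_2 .$$
Since $T_j$ is countably infinite, $X_j$ is isomorphic to $\ell^1(\ell^2)$. Moreover $X$ is weak$^*$ closed in $M(S)$ and separable, so, as recalled in Section 1, it is a separable dual, has the Radon–Nikodým property, and contains no copy of $L^1$. Thus for the space of Theorem A neither $X$ nor $L^1(\mu)/X$ contains $L^1$, while by Theorem B the quotient $L^1(\mu)/X$ does contain almost isometric copies of $\ell_1$.
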